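\title{Colorings of $k$-sets with as many color schemes as colors}

\begin{abstract}
Color the $k$-subsets of an $n$-set with $r$ colors, all used, and record for each $(k+1)$-subset how many of its $k$-subsets have each color. The distinct records are the rows of the color scheme matrix $A$; for $n\ge 2k+1$ there are at least $r$ of them. We prove the conjecture that if there are exactly $r$, then $A$ is triangular after a reordering of rows and columns as soon as $n\ge N(k)$, where $N(k)$ does not depend on $r$. The bound $N(k)$ is explicit, the result holds with $\ell$-subsets in place of $(k+1)$-subsets for any $\ell>k$, and the diagonal entries of $A$ are binomial coefficients $\binom{\ell-\delta}{k-\delta}$ with $0\le\delta\le k$. We also give lower bounds for the best possible $N(k)$.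
\end{abstract}

\section{Color schemes and the case of equality}\label{sec:intro}

Throughout, $1\le k<\ell$ are integers, $X$ is a finite set with $n\ge k+\ell$ elements, $\binom{X}{k}$ is the collection of its $k$-element subsets ($k$-sets), and $[p]=\{1,\dots,p\}$. A \emph{coloring} $\chi$ assigns to every $k$-set one of the colors $c_1,\dots,c_r$, and every color is used. The \emph{scheme} of an $\ell$-set $S$ is the vector $(a_1(S),\dots,a_r(S))$, where $a_i(S)$ is the number of $k$-subsets of $S$ of color $c_i$; it is the multiset of the $\binom{\ell}{k}$ colors seen inside $S$. A scheme \emph{contains} $c_i$ if its $i$th entry is positive. Let $\sigma$ be the number of distinct schemes. The \emph{color scheme matrix} $A$ is the $\sigma\times r$ matrix whose rows are the distinct schemes. A square matrix is called \emph{triangular} if its rows and its columns can be ordered so that it becomes upper or lower triangular; reversing both orders exchanges the two forms.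

A coloring sorts the $k$-sets into $r$ kinds, and the schemes sort the $\ell$-sets into $\sigma$ kinds. The problem posed in \cite{AZW} concerns $\ell=k+1$, $n\ge 2k+1$, and starts from two results of P.~Cameron.
\begin{enumerate}
\item[(C1)] The number of schemes is at least the number of colors: $\sigma\ge r$.
\item[(C2)] If $\sigma=r$ and $n$ is large with respect to $k$ and $r$, then $A$ is triangular.
\end{enumerate}
So $\sigma=r$ is the extremal case, and (C2) describes it: the colors can be listed so that each color occurs in some scheme together with earlier colors only. The question is whether the dependence on $r$ is needed.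

\medskip\noindent
\textbf{Conjecture} (\cite{AZW}). \emph{For each $k$ there is an $N(k)$, not depending on $r$, such that for $\ell=k+1$, every $r$, and every coloring with $\sigma=r$ and $n\ge N(k)$, the matrix $A$ is triangular.}
\medskip

Three examples show what is at stake.

\begin{example}[Points]\label{ex:points}
Let $k=1$, $\ell=2$, $n\ge3$. Any two distinct colors occur together on some pair of points, and a color occurs twice on some pair exactly when it is used at least twice. So $\sigma=\binom r2+t$, where $t$ is the number of colors used at least twice. For $r\ge4$ we have $\binom r2>r$, so $\sigma=r$ leaves three cases. If $r=1$, then $A=(2)$. If $r=2$, then $t=1$ and the rows are $(2,0)$ and $(1,1)$. If $r=3$, then $t=0$, so $n=3$, and the rows are $(1,1,0)$, $(1,0,1)$, $(0,1,1)$. The first two matrices are triangular. The third is not, because a triangular matrix has a row with at most one nonzero entry.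
\end{example}

\begin{example}[Traces on a small set]\label{ex:trace}
Fix $F\subseteq X$ with $|F|\le k$ and color each $k$-set $K$ by its trace $K\cap F$. As $n-|F|\ge\ell$, every $E\subseteq F$ is the trace of a $k$-set and of an $\ell$-set. An $\ell$-set with trace $E$ has $\binom{\ell-|E|}{k-|E'|}$ subsets of color $E'$ if $E'\subseteq E$, and none otherwise. List the subsets of $F$ by size. Then $E$ is the last color in the scheme with trace $E$, so $\sigma=r=2^{|F|}$, and $A$ is lower triangular with diagonal entries $\binom{\ell-|E|}{k-|E|}$. For $k=2$, $\ell=3$, $F=\{x,y\}$, and the order $\emptyset,\{x\},\{y\},\{x,y\}$,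
\[
A=\begin{pmatrix}3&0&0&0\\1&2&0&0\\1&0&2&0\\0&1&1&1\end{pmatrix}.
\]
\end{example}

\begin{example}[All colors distinct]\label{ex:rainbow}
Let $\ell=k+1$ and give all $k$-sets distinct colors. A scheme then lists the $k$-subsets of a $(k+1)$-set and determines it, so $r=\binom nk$ and $\sigma=\binom n{k+1}$. For $n=2k+1$ these numbers are equal, and $A$ is not triangular, since every row has $k+1\ge2$ nonzero entries. For $n>2k+1$ we have $\sigma>r$.
\end{example}

Example~\ref{ex:rainbow} shows that some lower bound on $n$ is needed. It also suggests the answer. A scheme combines several colors, so when many colors appear on a set, the schemes multiply faster than the colors, and equality can survive only on small sets. On a large set one expects equality to force a picture like Example~\ref{ex:trace} near every $k$-set, however large $r$ is. This is what we prove.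

Recall \emph{Ramsey's theorem}: for positive integers $t\le M$ and $P$ there is a least integer $R_t(M;P)$ such that, whenever the $t$-subsets of a set with at least $R_t(M;P)$ elements are colored with at most $P$ colors, some $M$-subset has all its $t$-subsets of the same color.

\begin{theorem}\label{thm:main}
Let $1\le k<\ell$, and put
\[
h=k\binom{\ell}{k},\qquad g=2^{h+k}(2\ell)^k(k+1)^{k+1}+1,\qquad m=\ell(g+1),
\]
\[
N(k,\ell)=k+R_{2k}\Bigl(2m+2k;\,2^{\binom{3k}{k}^2}\Bigr).
\]
If $n\ge N(k,\ell)$ and $\sigma=r$, then $A$ is triangular, whatever $r$ is. Moreover, there is a function $\delta\colon\{c_1,\dots,c_r\}\to\{0,\dots,k\}$ such that the diagonal entry in the column of the color $c$ is $\binom{\ell-\delta(c)}{k-\delta(c)}$. Hence $|\det A|=\prod_c\binom{\ell-\delta(c)}{k-\delta(c)}$.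
\end{theorem}

For $\ell=k+1$ this proves the conjecture with $N(k)=N(k,k+1)$, and the diagonal entries are $k+1-\delta(c)$. Example~\ref{ex:trace} with $|F|=k$ shows that all values $0,\dots,k$ of $\delta$ occur. The diagonal entry in a given column does not depend on the triangular ordering chosen, since a nonsingular triangular matrix has only one nonzero term in the expansion of its determinant.

For $\ell=k+1$, call a coloring with $n\ge 2k+1$ \emph{exceptional} if $\sigma=r$ and $A$ is not triangular, and let $N^*(k)$ be the least integer $N\ge 2k+1$ such that no exceptional coloring exists for $n\ge N$. It is finite by Theorem~\ref{thm:main}.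

\begin{theorem}\label{thm:lower}
Let $\ell=k+1$.
\begin{enumerate}
\item[(a)] The set of $n\ge 2k+1$ that admit an exceptional coloring is exactly $\{2k+1,\dots,N^*(k)-1\}$.
\item[(b)] $N^*(k)\ge 2k+2$ for all $k$, and $N^*(1)=4$.
\item[(c)] $N^*(2)\ge7$.
\item[(d)] $N^*(k)\ge 2k+5$ for all even $k\ge4$, and $N^*(4)\ge17$.
\end{enumerate}
\end{theorem}

Thus $N^*(k)$ is a true threshold, and $n\ge 2k+2$ does not suffice for $k=2$ or for even $k\ge 4$. The upper bound of Theorem~\ref{thm:main} is of Ramsey type, and we do not determine $N^*(k)$ for $k\ge2$.

The proof of Theorem~\ref{thm:main} has three parts. Section~\ref{sec:linear} turns the global hypothesis $\sigma=r$ into a local inequality: no subset of $X$ carries more schemes than colors. Section~\ref{sec:homog} shows that $A$ is triangular if the coloring resembles Example~\ref{ex:trace} near every $k$-set. Section~\ref{sec:exist} proves that it does, by a counting argument that Section~\ref{sec:graphs} first carries out for $k=2$. Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower}.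

\section{Equality is hereditary}\label{sec:linear}

The only linear algebra needed is the following theorem on inclusion of subsets.

\begin{theorem}[Gottlieb \cite{Gottlieb}; see also Kantor \cite{Kantor}]\label{thm:gottlieb}
Let $|X|\ge k+\ell$. If $w\colon\binom Xk\to\mathbb R$ satisfies $\sum_{K\subset S}w(K)=0$ for every $S\in\binom X\ell$, then $w=0$.
\end{theorem}

\begin{lemma}\label{lem:rank}
The columns of $A$ are linearly independent. Hence $r\le\sigma$, and if $\sigma=r$, then $A$ is nonsingular.
\end{lemma}

\begin{proof}
Suppose that $\sum_i\lambda_ia_i(S)=0$ for every $\ell$-set $S$. Put $w(K)=\lambda_i$ when $\chi(K)=c_i$. Then $\sum_{K\subset S}w(K)=\sum_i\lambda_ia_i(S)=0$ for all $S$, so $w=0$ by Theorem~\ref{thm:gottlieb}. Every color is used, so all $\lambda_i$ vanish.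
\end{proof}

This contains (C1). The assumption $n\ge k+\ell$ cannot be dropped: for $\ell=k+1$, $n=2k$ and all colors distinct, $r=\binom{2k}{k}>\binom{2k}{k+1}\ge\sigma$.

For $Y\subseteq X$ let $r_Y$ be the number of colors of $k$-subsets of $Y$, and $\sigma_Y$ the number of distinct schemes of $\ell$-subsets of $Y$.

\begin{lemma}\label{lem:hereditary}
Suppose $\sigma=r$ and $Y\subseteq X$. Then $\sigma_Y\le r_Y$, with equality if $|Y|\ge k+\ell$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rank} the rows of $A$ are linearly independent. The schemes that occur on $Y$ are $\sigma_Y$ of these rows, and they vanish outside the $r_Y$ columns of the colors that occur on $Y$. Hence $\sigma_Y\le r_Y$. If $|Y|\ge k+\ell$, apply Lemma~\ref{lem:rank} to the coloring restricted to $Y$. Its schemes are those $\sigma_Y$ rows with the other columns deleted; they remain distinct, because only zeros are deleted. So $r_Y\le\sigma_Y$.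
\end{proof}

\section{Homogeneous sets give triangularity}\label{sec:homog}

In Example~\ref{ex:trace} the color of a $k$-set depends only on its trace on $F$. A general coloring has no such global $F$, so we localize the property.

Let $E\subseteq X$ with $|E|\le k$. A set $Z\subseteq X\setminus E$ with $|Z|\ge\ell$ is \emph{homogeneous over $E$} if for every $E'\subseteq E$ all the $k$-sets $E'\cup T$ with $T\in\binom{Z}{k-|E'|}$ have the same color. We denote this color by $\chi(E';Z)$. Such a $Z$ is also homogeneous over every subset of $E$. On $E\cup Z$ the color is a function of the trace on $E$, though different traces may share a color.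

To prove triangularity we need, for each color $c$, a scheme in which $c$ comes last. A first attempt takes a $k$-set $K$ of color $c$, a set $Z$ homogeneous over $K$, and an $\ell$-set consisting of $K$ and points of $Z$. Its colors are among the $\chi(E';Z)$ with $E'\subseteq K$, but nothing yet orders them, and $c$ may recur among them. The remedy is to rank each color by the smallest trace that produces it.

\begin{lemma}\label{lem:triangular}
Suppose that every $K\in\binom Xk$ has a set homogeneous over it. Then there are a function $\delta$ from the colors to $\{0,\dots,k\}$ and schemes $s_c$, one for each color $c$, such that $s_c$ contains $c$ with multiplicity $\binom{\ell-\delta(c)}{k-\delta(c)}\ge1$, and every other color $c'$ contained in $s_c$ has $\delta(c')<\delta(c)$. If moreover $\sigma=r$, then $A$ is triangular with these diagonal entries.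
\end{lemma}

\begin{proof}
Let $\delta(c)$ be the least $|E|$ over all pairs $(E,Z)$ with $|E|\le k$, $Z$ homogeneous over $E$, and $\chi(E;Z)=c$. Such pairs exist: take a $k$-set $E$ of color $c$ and a set $Z$ given by the hypothesis. Let $(E,Z)$ attain the minimum, choose $T'\subseteq Z$ with $|T'|=\ell-|E|$, and let $s_c$ be the scheme of $S=E\cup T'$. Every $k$-subset of $S$ is $E'\cup T$ with $E'\subseteq E$ and $T\subseteq T'$, and its color is $\chi(E';Z)$. For $E'=E$ there are $\binom{\ell-|E|}{k-|E|}$ such subsets, all of color $c$. For $E'\subsetneq E$ the pair $(E',Z)$ shows that $\delta(\chi(E';Z))\le|E'|<|E|=\delta(c)$; in particular $\chi(E';Z)\neq c$.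

Order the colors so that $\delta$ is nondecreasing. Then $c$ is the last color contained in $s_c$, so the $r$ schemes $s_c$ are distinct. If $\sigma=r$, they are all the rows of $A$, and in the corresponding order $A$ is lower triangular with the stated diagonal.
\end{proof}

\begin{remark}\label{rem:bounded}
If $n$ may depend on $r$, homogeneous sets come directly from Ramsey's theorem. Fix $K$ and a linear order on $X\setminus K$, and label each $k$-set $\{b_1<\dots<b_k\}\subseteq X\setminus K$ by the family of colors $\chi(E\cup\{b_1,\dots,b_{k-|E|}\})$, $E\subseteq K$. There are at most $r^{2^k}$ labels. If $n\ge k+R_k(\ell+k;r^{2^k})$, some $(\ell+k)$-set $Z^+$ has all its $k$-subsets labeled alike. Let $Z$ consist of its first $\ell$ points. Each $T\in\binom{Z}{k-|E|}$ is the initial segment of the $k$-set formed by $T$ and the last $|E|$ points of $Z^+$, so $\chi(E\cup T)$ depends only on $E$. With Lemma~\ref{lem:triangular} this gives (C2). The number of labels is the only place where $r$ enters, and it is what must be removed.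
\end{remark}

\section{Many colors: the case of graphs}\label{sec:graphs}

Without a bound on $r$, Ramsey's theorem cannot make colors equal. It can still make the coloring regular, in the sense that the color depends on the points in fixed positions only and determines them. The inequality $\sigma_Y\le r_Y$ of Lemma~\ref{lem:hereditary} must then exclude any real dependence. We show this for $k=2$, $\ell=3$, assuming the regularity, which Section~\ref{sec:exist} establishes in general.

Let $K$ be a pair, and let $Y\subseteq X\setminus K$ be a linearly ordered set of $m$ points. Suppose that two pairs inside $Y$ have the same color either (i) always, or (ii) exactly when they have the same smaller point, or (iii) exactly when they have the same larger point, or (iv) only when they are equal. Suppose also that for each $x\in K$ the pairs $\{x,y\}$, $y\in Y$, either all have the same color or all have distinct colors; in the second case call $x$ \emph{active}.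

On $K\cup Y$ there is one color for $K$, at most $2m$ colors for the pairs $\{x,y\}$, and $1$, $m-1$, $m-1$, $\binom m2$ colors inside $Y$ in the cases (i)--(iv). Now count schemes. In case (iv) a triple in $Y$ is determined by its scheme. In case (ii) the triple $t_1<t_2<t_3$ has the color belonging to $t_1$ twice and the color belonging to $t_2$ once, so its scheme determines $(t_1,t_2)$, which can be any pair among the first $m-1$ points. Case (iii) is case (ii) with the order reversed. In case (i) with an active $x$, the scheme of $\{x,y,y'\}$ consists of the common color of the pairs in $Y$ and the colors of $\{x,y\}$ and $\{x,y'\}$, so it determines $\{y,y'\}$. We obtain: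
\begin{center}
\begin{tabular}{l|c|c|c}
case & $r_{K\cup Y}$ at most & $\sigma_{K\cup Y}$ at least & for $m=9$\\ \hline
(iv) & $\binom m2+2m+1$ & $\binom m3$ & $55<84$\\[2pt]
(ii), (iii) & $3m$ & $\binom{m-1}2$ & $27<28$\\[2pt]
(i), some $x$ active & $2m+2$ & $\binom m2$ & $20<36$
\end{tabular}
\end{center}
If $\sigma=r$ and $m=9$, each line contradicts Lemma~\ref{lem:hereditary}. What remains is case (i) with no active point, and then $Y$ is homogeneous over $K$.

The pattern is general. If colors depend on at most $d$ points of $Y$, there are $O(m^d)$ colors. If some color depends on exactly $d\ge1$ points, then an $\ell$-set contains two $k$-sets, one shifted against the other, whose colors together depend on at least $d+1$ points, and this produces on the order of $m^{d+1}$ schemes. The largest $d$ over all traces $E\subseteq K$ must be used, since all traces contribute colors.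

\section{Homogeneous sets exist}\label{sec:exist}

\begin{proposition}\label{prop:exist}
If $\sigma=r$ and $n\ge N(k,\ell)$, then every $K\in\binom Xk$ has a set $Y_0\subseteq X\setminus K$ with $|Y_0|=m$ that is homogeneous over $K$.
\end{proposition}

Theorem~\ref{thm:main} follows from Proposition~\ref{prop:exist} and Lemma~\ref{lem:triangular}; the formula for $|\det A|$ holds because reordering rows and columns changes at most the sign of the determinant.

For the rest of this section fix $K$ and a linear order on $X\setminus K$. We write subsets of $X\setminus K$ in increasing order, $T=\{t_1<\dots<t_p\}$, say that $t_i$ is in \emph{position} $i$, and put $T_I=\{t_i:i\in I\}$ for $I\subseteq[p]$. For $E\subseteq K$ let $p_E=k-|E|$. Every $k$-set is uniquely $E\cup T$ with $E\subseteq K$ and $T\in\binom{X\setminus K}{p_E}$, and we write $\chi_E(T)=\chi(E\cup T)$.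

\subsection{Uniform sets}

The number of colors is unbounded, but the number of ways in which the $k$-subsets of a bounded set can agree or disagree in color is bounded in terms of $k$. We apply Ramsey's theorem to this information. Comparing two $k$-sets involves at most $2k$ points outside $K$, so we label $2k$-sets.

Call $Y\subseteq X\setminus K$ \emph{uniform} if the following holds for all $E,E'\subseteq K$, $T,U\in\binom Y{p_E}$ and $T',U'\in\binom Y{p_{E'}}$: if some order-preserving bijection $T\cup T'\to U\cup U'$ takes $T$ to $U$ and $T'$ to $U'$, then
\[
\chi_E(T)=\chi_{E'}(T')\iff\chi_E(U)=\chi_{E'}(U').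
\]
In words, whether two $k$-sets have the same color depends only on their traces on $K$ and on the way their remaining points interlace.

\begin{lemma}\label{lem:uniform}
If $n\ge N(k,\ell)$, there is a uniform set $Y$ with $|Y|=2m$.
\end{lemma}

\begin{proof}
Let $\mathcal P$ be the set of pairs $(E,I)$ with $E\subseteq K$, $I\subseteq[2k]$, $|I|=p_E$. Such a pair is a choice of $k$ elements from the disjoint union of $K$ and $[2k]$, so $|\mathcal P|=\binom{3k}k$. The \emph{pattern} of a $2k$-set $B\subseteq X\setminus K$ is the set of all $((E,I),(E',I'))\in\mathcal P\times\mathcal P$ with $\chi_E(B_I)=\chi_{E'}(B_{I'})$. There are at most $2^{\binom{3k}k^2}$ patterns, and $|X\setminus K|=n-k$. By Ramsey's theorem and the definition of $N(k,\ell)$, there is a set $Y^+\subseteq X\setminus K$ with $2m+2k$ points all of whose $2k$-subsets have the same pattern. Let $Y$ consist of its first $2m$ points and $R$ of its last $2k$.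

Let $E,E',T,U,T',U'$ be as in the definition, and let $j=|T\cup T'|=|U\cup U'|\le 2k$. Add the first $2k-j$ points of $R$ to $T\cup T'$ and to $U\cup U'$, obtaining $2k$-sets $B$ and $C$. The added points come after all points of $Y$, so there are $I,I'$ with $T=B_I$, $U=C_I$, $T'=B_{I'}$, $U'=C_{I'}$. As $B$ and $C$ have the same pattern, the equivalence holds.
\end{proof}

From now on $Y$ is a uniform set with $|Y|=2m>k$.

\subsection{Essential positions}

We now identify the points on which a color depends. The natural test is to move one point and watch the color. Two $p$-sets $T,U$ \emph{differ exactly in position $i$} if $t_i\ne u_i$ and $t_j=u_j$ for all $j\ne i$.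

\begin{lemma}\label{lem:essential}
For each $E\subseteq K$ there is a set $I_E\subseteq[p_E]$ such that, for $T,U\in\binom Y{p_E}$:
\begin{enumerate}
\item[(i)] if $T$ and $U$ differ exactly in position $i$, then $\chi_E(T)\ne\chi_E(U)$ if and only if $i\in I_E$;
\item[(ii)] if $t_i=u_i$ for all $i\in I_E$, then $\chi_E(T)=\chi_E(U)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $p=p_E$ and $i\in[p]$. For a $(p+1)$-set $V=\{v_1<\dots<v_{p+1}\}\subseteq Y$, uniformity with $E'=E$ shows that the truth of $\chi_E(V\setminus\{v_i\})\neq\chi_E(V\setminus\{v_{i+1}\})$ does not depend on $V$. Put $i\in I_E$ if it is true. If $T$ and $U$ differ exactly in position $i$, then $V=T\cup U$ has $p+1$ points, of which $t_i$ and $u_i$ occupy the positions $i$ and $i+1$ in some order. So $\{T,U\}=\{V\setminus\{v_i\},V\setminus\{v_{i+1}\}\}$, and (i) follows.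

For (ii) we pass from $T$ to $U$ by moving one inessential point at a time; the points must not overtake each other, so we go through the coordinatewise minimum. Put $w_i=\min(t_i,u_i)$. Then $w_1<\dots<w_p$; let $W$ be the set of these points. Replace $t_i$ by $w_i$ for $i=1,\dots,p$ in turn. Each intermediate sequence $w_1,\dots,w_i,t_{i+1},\dots,t_p$ is increasing, since $w_i\le t_i<t_{i+1}$. The $i$th step changes nothing if $i\in I_E$, because then $w_i=t_i$; if $i\notin I_E$, it leaves the color unchanged by (i). So $\chi_E(T)=\chi_E(W)$. Exchanging the roles of $T$ and $U$ gives $\chi_E(U)=\chi_E(W)$.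
\end{proof}

We call the elements of $I_E$ the \emph{essential positions} for $E$, and put $d=\max_{E\subseteq K}|I_E|\le k$. The cases (i)--(iv) of Section~\ref{sec:graphs} correspond to $I_\emptyset=\emptyset,\{1\},\{2\},\{1,2\}$. The goal is $d=0$.

\subsection{Supports}

By Lemma~\ref{lem:essential}(ii) the essential points determine the color, which bounds the number of colors from above. To bound the number of schemes from below we need the converse: the color determines the essential points. This must hold across different traces, because a scheme is only a multiset of colors and does not reveal which trace produced which color. The proof nudges an essential point without disturbing any interlacing, and this needs a spare point next to it. So write $Y=\{y_1<\dots<y_{2m}\}$, let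
\[
Y_0=\{y_1,y_3,\dots,y_{2m-1}\},
\]
and for $y=y_{2j-1}\in Y_0$ let $y^+=y_{2j}$. Then $y^+\notin Y_0$, and no point of $Y_0$ lies between $y$ and $y^+$.

\begin{lemma}\label{lem:support}
Let $E,E'\subseteq K$, $T\in\binom{Y_0}{p_E}$, $T'\in\binom{Y_0}{p_{E'}}$. If $\chi_E(T)=\chi_{E'}(T')$, then $T_{I_E}=T'_{I_{E'}}$.
\end{lemma}

\begin{proof}
By symmetry it suffices to show $T_{I_E}\subseteq T'_{I_{E'}}$. Suppose that $i\in I_E$ and $t_i\notin T'_{I_{E'}}$. Replacing $t_i$ by $t_i^+$ and fixing all other points is an order-preserving bijection from $T\cup T'$ onto its image. Let $U$ and $U'$ be the images of $T$ and $T'$. Uniformity gives $\chi_E(U)=\chi_{E'}(U')$.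

We have $\chi_{E'}(U')=\chi_{E'}(T')$. Indeed, if $t_i\notin T'$, then $U'=T'$. Otherwise $t_i=t'_j$ with $j\notin I_{E'}$, the sets $T'$ and $U'$ differ exactly in position $j$, and Lemma~\ref{lem:essential}(i) applies. Therefore $\chi_E(U)=\chi_{E'}(T')=\chi_E(T)$. But $T$ and $U$ differ exactly in position $i\in I_E$, which contradicts Lemma~\ref{lem:essential}(i).
\end{proof}

So each color $\gamma$ that occurs on $K\cup Y_0$ has a well-defined \emph{support} $\operatorname{supp}(\gamma)=T_{I_E}\subseteq Y_0$, where $\gamma=\chi_E(T)$ is any representation with $T\subseteq Y_0$, and $|\operatorname{supp}(\gamma)|\le d$. For a scheme $s$ of an $\ell$-subset of $K\cup Y_0$, let $\operatorname{supp}(s)$ be the union of the supports of the colors contained in $s$. It depends on the vector $s$ only, not on the $\ell$-set, and since $s$ contains at most $\binom\ell k$ colors,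
\begin{equation}\label{eq:h}
|\operatorname{supp}(s)|\le d\binom\ell k\le h .
\end{equation}

\subsection{Counting colors and schemes}

\begin{lemma}\label{lem:count}
We have $r_{K\cup Y_0}\le 2^km^d$. If $d\ge1$, then $\sigma_{K\cup Y_0}\ge2^{-h}\binom g{d+1}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:essential}(ii), the color $\chi_E(T)$ with $T\subseteq Y_0$ is determined by $E$ and the tuple $(t_i)_{i\in I_E}$. There are $2^k$ choices for $E$ and at most $m^{|I_E|}\le m^d$ tuples.

Let $d\ge1$. Choose $E$ with $|I_E|=d$, and put $p=p_E\ge1$ and $p'=\ell-|E|$, so that $p+1\le p'\le\ell$. Let $T=\{t_1<\dots<t_{p'}\}\subseteq Y_0$, and let $s$ be the scheme of the $\ell$-set $E\cup T$. It contains the colors $\chi_E(\{t_1,\dots,t_p\})$ and $\chi_E(\{t_2,\dots,t_{p+1}\})$, whose supports are $\{t_j:j\in I_E\}$ and $\{t_{j+1}:j\in I_E\}$. Hence $\operatorname{supp}(s)\supseteq T_J$, where $J=I_E\cup\{j+1:j\in I_E\}$. Since $1+\max I_E$ lies in $J$ but not in $I_E$, we have $|J|\ge d+1$. Fix $J'=\{j_1<\dots<j_{d+1}\}\subseteq J$.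

We show that many $(d+1)$-sets have the form $T_{J'}$; the only obstacle is lack of room for the other points of $T$, so we use widely spaced points. Write $Y_0=\{z_1<\dots<z_m\}$ and let $G=\{z_\ell,z_{2\ell},\dots,z_{g\ell}\}$. As $m=\ell(g+1)$, at least $\ell-1$ points of $Y_0$ lie before the first point of $G$, between any two consecutive points of $G$, and after the last. Let $D=\{x_1<\dots<x_{d+1}\}\subseteq G$. Add to $D$ points of $Y_0$: $j_1-1$ of them before $x_1$, $j_{a+1}-j_a-1$ between $x_a$ and $x_{a+1}$ for $1\le a\le d$, and $p'-j_{d+1}$ after $x_{d+1}$. Each of these numbers is at most $p'-1\le\ell-1$, so this is possible, and it yields a $p'$-set $T$ with $T_{J'}=D$.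

Thus each of the $\binom g{d+1}$ sets $D$ lies in $\operatorname{supp}(s)$ for some scheme $s$ on $K\cup Y_0$. By \eqref{eq:h} a given $\operatorname{supp}(s)$ has at most $2^h$ subsets, and the bound follows.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:exist}]
Suppose $d\ge1$. Lemmas~\ref{lem:count} and~\ref{lem:hereditary} give
\[
\binom g{d+1}\le 2^h\sigma_{K\cup Y_0}\le 2^hr_{K\cup Y_0}\le 2^{h+k}m^d=2^{h+k}\ell^d(g+1)^d\le 2^{h+k}(2\ell)^dg^d .
\]
Since $g\ge d+1$, we have $\binom g{d+1}=\prod_{i=0}^{d}\frac{g-i}{d+1-i}\ge\bigl(\frac g{d+1}\bigr)^{d+1}$. Dividing by $g^d$ and using $d\le k$,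
\[
g\le 2^{h+k}(2\ell)^d(d+1)^{d+1}\le2^{h+k}(2\ell)^k(k+1)^{k+1}=g-1,
\]
a contradiction. So $d=0$ and all $I_E$ are empty. By Lemma~\ref{lem:essential}(ii), $\chi_E(T)$ depends only on $E$ for $T\subseteq Y_0$. As $|Y_0|=m\ge\ell$, the set $Y_0$ is homogeneous over $K$.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $\sigma=r$ is used twice: through the inequality $\sigma_{K\cup Y_0}\le r_{K\cup Y_0}$ above, and at the end of Lemma~\ref{lem:triangular}, where the schemes $s_c$ must exhaust the rows. Proposition~\ref{prop:exist} fails without it, since the coloring with all colors distinct has no homogeneous set. The hypothesis $\ell>k$ gives $p'\ge p+1$, that is, room for the shifted $k$-set in Lemma~\ref{lem:count}. The number $r$ is never bounded in the proof; only the colors on $K\cup Y_0$ are counted.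
\end{remark}

\section{Lower bounds for the threshold}\label{sec:lower}

From now on $\ell=k+1$ and $n\ge 2k+1$. To construct exceptional colorings and to restrict them to subsets, we need a certificate for the failure of triangularity. An \emph{obstruction} is a nonempty set $Q$ of colors such that no scheme contains exactly one color of $Q$.

\begin{lemma}\label{lem:obstruction}
Suppose $\sigma=r$. Then $A$ is not triangular if and only if there is an obstruction.
\end{lemma}

\begin{proof}
Let $A$ be triangular. It is nonsingular by Lemma~\ref{lem:rank}, so in lower triangular form the diagonal has no zero: the colors and rows can be numbered so that the row $s_i$ contains $c_i$ and otherwise only colors $c_j$ with $j<i$. If $Q$ is a nonempty set of colors and $c_i$ is its first element, then $s_i$ contains exactly one color of $Q$. So there is no obstruction.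

Conversely, suppose that there is no obstruction. Choose colors $c_1,c_2,\dots$ and schemes $s_1,s_2,\dots$ in turn: while the set $Q$ of colors not yet chosen is nonempty, it is not an obstruction, so some scheme $s_i$ contains exactly one color of $Q$, which we call $c_i$. Then $s_i$ contains $c_i$ and otherwise only earlier colors. The $r$ schemes $s_i$ have different last colors, so they are distinct and are all the rows. In this order $A$ is lower triangular.
\end{proof}

\subsection{Parts (a), (b) and (c)}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(b)]
Example~\ref{ex:rainbow} is exceptional for $n=2k+1$, so $N^*(k)\ge2k+2$. By Example~\ref{ex:points}, for $k=1$ there is no exceptional coloring with $n\ge4$, so $N^*(1)=4$.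
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(a)]
No $n\ge N^*(k)$ admits an exceptional coloring. By (b), $N^*(k)-1\ge 2k+1$, so the minimality of $N^*(k)$ gives an exceptional coloring of a set $X$ with $n=N^*(k)-1$ points. Let $Q$ be an obstruction for it, and let $2k+1\le n'\le n$. Choose $Y\subseteq X$ with $|Y|=n'$ containing a $k$-set whose color is in $Q$. By Lemma~\ref{lem:hereditary}, $\sigma_Y=r_Y$. Let $Q_Y\neq\emptyset$ be the set of colors in $Q$ that occur on $Y$. A scheme on $Y$ is a scheme on $X$, and the colors of $Q$ that it contains lie in $Q_Y$; so it does not contain exactly one color of $Q_Y$. Thus $Q_Y$ is an obstruction, and the coloring of $Y$ is exceptional by Lemma~\ref{lem:obstruction}.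
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(c)]
Let $k=2$ and $X=\{u_i,v_i:i\in\mathbb Z_3\}$, so $n=6$. Give the pairs $\{u_i,u_j\}$ and $\{v_i,v_j\}$ the color $w$, and give $\{u_i,v_j\}$ the color $i+j\in\mathbb Z_3$. The triples $\{u_0,u_1,u_2\}$ and $\{v_0,v_1,v_2\}$ have the colors $w,w,w$. A triple $\{u_i,u_{i'},v_j\}$ has the colors $w$, $i+j$, $i'+j$, and a triple $\{u_i,v_j,v_{j'}\}$ has the colors $w$, $i+j$, $i+j'$; in both cases the last two are distinct elements of $\mathbb Z_3$. Taking $j=0$ in the first case gives all three pairs of elements. So $\sigma=r=4$, and with the columns $w,0,1,2$ the rows are $(3,0,0,0)$, $(1,1,1,0)$, $(1,1,0,1)$, $(1,0,1,1)$. The set $Q=\mathbb Z_3$ is an obstruction.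
\end{proof}

In this coloring the color $i+j$ changes when either end of $\{u_i,v_j\}$ is moved within its triple, yet it determines neither end. Lemma~\ref{lem:support} excludes such behavior on a uniform set.

\subsection{Block colorings and part (d)}

Let $X$ be the disjoint union of $q$ blocks of size $4$, so $n=4q$. The \emph{type} of a $j$-subset of $X$ is the partition of $j$ formed by the nonzero sizes of its intersections with the blocks. The types of $j$-sets are exactly the partitions of $j$ into at most $q$ parts, each at most $4$; let $p_j$ be their number. Color each $k$-set by its type, so $r=p_k$.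

Deleting a point from a $(k+1)$-set of type $\lambda$ lowers one part of $\lambda$ by $1$. If $\lambda$ has $\nu_i$ parts equal to $i$, then $i\nu_i$ of the deletions lower a part $i$, and different values of $i$ give different partitions. So the scheme depends only on $\lambda$, and the number of colors that it contains is the number of distinct part sizes of $\lambda$. In particular $\sigma\le p_{k+1}$, and Lemma~\ref{lem:rank} gives:
\begin{equation}\label{eq:block}
\text{if }4q\ge2k+1\text{ and }p_k=p_{k+1},\text{ then }\sigma=r .
\end{equation}

\paragraph{The case $k=4$, $q=4$, $n=16$.} The types of $4$-sets are $4,\,31,\,22,\,211,\,1111$. The types of $5$-sets are $41,\,32,\,311,\,221,\,2111$, since $5$ has a part that is too large and $11111$ has too many parts. In these orders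
\[
A=\begin{pmatrix}1&4&0&0&0\\0&2&3&0&0\\0&2&0&3&0\\0&0&1&4&0\\0&0&0&3&2\end{pmatrix}.
\]
So $\sigma=r=5$, every row contains two colors, and the set of all colors is an obstruction. Hence $N^*(4)\ge17$.

\paragraph{The case $k=2q-2$, $q\ge3$, $n=4q=2k+4$.} Equality comes from the following coincidence.

\begin{lemma}\label{lem:partitions}
For every $q\ge1$ we have $p_{2q-1}=p_{2q-2}$.
\end{lemma}

\begin{proof}
Pad a partition with zeros to exactly $q$ parts, and let $\nu_i$ be the number of parts equal to $i$, for $0\le i\le4$. Then $p_{2q-w}$ counts the tuples $(\nu_0,\dots,\nu_4)$ of nonnegative integers with $\sum_i\nu_i=q$ and $\sum_i(2-i)\nu_i=w$. Put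
\[
u=\nu_0-\nu_4,\quad v=\nu_1-\nu_3,\quad s=\min(\nu_0,\nu_4),\quad t=\min(\nu_1,\nu_3).
\]
The pair $(\nu_0,\nu_4)$ corresponds bijectively to $(u,s)\in\mathbb Z\times\mathbb Z_{\ge0}$, with $\nu_0+\nu_4=|u|+2s$; in the same way $(\nu_1,\nu_3)$ corresponds to $(v,t)$, with $\nu_1+\nu_3=|v|+2t$. The second condition reads $2u+v=w$, and the first determines $\nu_2=q-|u|-|v|-2s-2t$, which must be nonnegative. So, if $f(a)$ is the number of pairs $(s,t)$ of nonnegative integers with $2s+2t\le a$,
\[
p_{2q-w}=\sum_{u\in\mathbb Z}f\bigl(q-|u|-|w-2u|\bigr).
\]
For $w\in\{1,2\}$ the number $|u|+|w-2u|$ equals $3u-w$ if $u\ge1$ and $w-3u$ if $u\le0$. For $w=1$ these values are $2,5,8,\dots$ and $1,4,7,\dots$; for $w=2$ they are $1,4,7,\dots$ and $2,5,8,\dots$. In both cases each positive integer not divisible by $3$ occurs exactly once, so the two sums agree.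
\end{proof}

In terms of $SL_2(\mathbb C)$: if $V_j$ is the irreducible module of dimension $j+1$, then $p_{2q-1}$ and $p_{2q-2}$ are the dimensions of the weight spaces of weights $2$ and $4$ in $\mathrm{Sym}^q(V_4)$, and the lemma says that $V_2$ does not occur in $\mathrm{Sym}^q(V_4)$.

By Lemma~\ref{lem:partitions} and \eqref{eq:block}, $\sigma=r$. It remains to find an obstruction. A scheme with exactly one color comes from a type $(i^b)$ with $b$ parts equal to $i$, where $ib=2q-1$, $i\le4$ and $b\le q$. As $2q-1$ is odd, $i\in\{1,3\}$, and $i=1$ would give $b=2q-1>q$. So $i=3$ and $b=(2q-1)/3$, which is an integer only if $q\equiv2\pmod3$.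

If $q\not\equiv2\pmod3$, every scheme contains at least two colors, and the set of all colors is an obstruction.

If $q\equiv2\pmod3$, then $q\ge5$ and $b\ge3$. The type $(3^b)$ is the only one whose scheme has a single color, namely $\mu=(3^{b-1},2)$. Let $Q$ be the set of all colors other than $\mu$. The types whose schemes contain $\mu$ arise from $\mu$ by raising a part $3$, the part $2$, or a part $0$; they are $(4,3^{b-2},2)$, $(3^b)$ and $(3^{b-1},2,1)$. The scheme of $(3^b)$ contains no color of $Q$. The other two types have three distinct part sizes, because $b\ge3$, so their schemes contain two colors of $Q$; in particular $Q\ne\emptyset$. Every remaining scheme contains at least two colors, all in $Q$. So $Q$ is an obstruction.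

In both cases Lemma~\ref{lem:obstruction} shows that the coloring is exceptional. Every even $k\ge4$ has the form $2q-2$ with $q\ge3$, so $N^*(k)\ge 2k+5$, and Theorem~\ref{thm:lower}(d) is proved. The condition $q\ge3$ is needed: for $q=2$, $k=2$, the types $3$ and $21$ have the schemes $(3,0)$ and $(1,2)$ in the colors $2$ and $11$, and $A$ is triangular.

\begin{thebibliography}{9}

\bibitem{AZW}
\emph{Afdeling Zuivere Wiskunde}, \texttt{https://ir.cwi.nl/pub/6805/6805A.pdf}.

\bibitem{Gottlieb}
D.~H.~Gottlieb, Proc. AMS \textbf{17} (1966).

\bibitem{Kantor}
W.~M.~Kantor, Math. Z. \textbf{124} (1972).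

\end{thebibliography}
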